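\title{The element $e$ is prime in the orbit algebra of a permutation group with no finite orbits}

\begin{abstract}
Let $G$ be a permutation group on an infinite set $\Omega$ and let $\mathbb F$ be a field. The $G$-invariant $\mathbb F$-valued functions on the $n$-element subsets of $\Omega$, $n\ge 0$, form a graded algebra $A^G$ under the convolution product, and the constant function $e$ with value $1$ on points is an element of degree one. We prove the conjecture that $e$ is prime in $A^G$ when $\mathbb F$ has characteristic zero and $G$ has no finite orbits, and we show that both conditions are necessary. Under the same hypotheses every nonzero element of degree one is prime. The proof evaluates functions on products of differences of points; this turns divisibility by $e$ into vanishing in an algebra of the same kind, where we show that two functions whose supports have no finite transversal have nonzero product. An inequality for the differences of consecutive orbit numbers follows.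
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The algebra}
Let $\mathbb F$ be a field. For a set $S$ and $n\ge 0$, let $\binom Sn$ be the set of $n$-element subsets of $S$ and let $V_n(S)$ be the vector space of all functions $\binom Sn\to\mathbb F$. Put $A(S)=\bigoplus_{n\ge0}V_n(S)$, and for $f\in V_m(S)$, $g\in V_n(S)$ define $fg\in V_{m+n}(S)$ by
\[
(fg)(X)=\sum_{Y\subseteq X,\ |Y|=m}f(Y)\,g(X\setminus Y).
\]
Extended bilinearly, this makes $A(S)$ a commutative, associative graded algebra, the reduced incidence algebra of the poset of finite subsets of $S$. Its degree-zero part is $V_0(S)=\mathbb F$. A product of $N$ homogeneous elements is evaluated at $X$ by summing over the ordered partitions of $X$ into $N$ blocks of the right sizes. If $f\in V_m(S)$ with $m\ge1$, the symmetric group $S_N$ permutes freely the ordered partitions into $N$ blocks of size $m$, so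
\begin{equation}\label{eq:power}
f^N(X)=N!\sum_{\{B_1,\dots,B_N\}}f(B_1)\cdots f(B_N),
\end{equation}
the sum running over unordered partitions of $X$ into $m$-sets. In particular $\lambda^N(X)=N!\prod_{x\in X}\lambda(x)$ for $\lambda\in V_1(S)$.

Fix an infinite set $\Omega$, write $A=A(\Omega)$ and $V_n=V_n(\Omega)$, and let $G\le\operatorname{Sym}(\Omega)$. For $\gamma\in G$ the map $f\mapsto f^\gamma$, $f^\gamma(X)=f(\gamma X)$, is a graded automorphism of $A$. The fixed elements form the graded subalgebra $A^G=\bigoplus_n V_n^G$, where $V_n^G$ consists of the functions constant on the $G$-orbits on $\binom\Omega n$. When the number $\nu_n$ of these orbits is finite, $\nu_n=\dim V_n^G$, so ring-theoretic properties of $A^G$ constrain the sequence $(\nu_n)$.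

One element of positive degree lies in $A^G$ for every $G$: the constant function $e\in V_1$ with value $1$. In characteristic zero $e$ is not a zero-divisor (we recall a proof in Lemma~\ref{lem:inj}). Hence $\nu_{n-1}\le\nu_n$, and the quotient $A^G/eA^G$ has dimension $\nu_n-\nu_{n-1}$ in degree $n$. The question is what kind of ring this quotient is. Conjecture~2 of \cite{notes} states:

\begin{quote}
If $\mathbb F$ has characteristic zero and $G$ has no finite orbits on $\Omega$, then $e$ is prime in $A^G$; that is, $A^G/eA^G$ is an integral domain.
\end{quote}

\begin{example}\label{ex:young}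
Let $\operatorname{char}\mathbb F=0$, let $\Omega=\Omega_1\sqcup\dots\sqcup\Omega_k$ with nonempty parts, let $G=\operatorname{Sym}(\Omega_1)\times\dots\times\operatorname{Sym}(\Omega_k)$, and let $\varepsilon_i\in V_1^G$ be the indicator function of $\Omega_i$. The orbit of a finite set $X$ is determined by the numbers $|X\cap\Omega_i|$, and $\varepsilon_1^{n_1}\cdots\varepsilon_k^{n_k}$ is $n_1!\cdots n_k!$ times the indicator function of $\{X:|X\cap\Omega_i|=n_i\text{ for all }i\}$. If all $\Omega_i$ are infinite, then $A^G$ is the polynomial ring $\mathbb F[\varepsilon_1,\dots,\varepsilon_k]$, the element $e=\varepsilon_1+\dots+\varepsilon_k$ is a linear form, and $A^G/eA^G$ is a polynomial ring in $k-1$ variables. If $k=2$ and $|\Omega_2|=r$ is finite, then $A^G=\mathbb F[\varepsilon_1,\varepsilon_2]/(\varepsilon_2^{r+1})$ and $A^G/eA^G\cong\mathbb F[\varepsilon_2]/(\varepsilon_2^{r+1})$ is not a domain.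
\end{example}

The example suggests the conjecture, and two observations show what a proof must achieve. First, if $e$ is prime then $A^G$ itself is a domain: given nonzero homogeneous $f,g$, write $f=e^af'$ and $g=e^bg'$ with $f',g'\notin eA^G$; then $f'g'\notin eA^G$, so $f'g'\neq0$ and $fg=e^{a+b}f'g'\ne0$. Second, the converse is not formal: in the graded domain $\mathbb F[x,y,z]/(xz-y^2)$ the element $x$ of degree one divides $y^2$ but not $y$.

\subsection*{Results}
From now on $\mathbb F$ has characteristic zero unless stated otherwise. The conjecture is true.

\begin{theorem}\label{thm:main}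
Let $\Omega$ be infinite and let $G\le\operatorname{Sym}(\Omega)$ have no finite orbits. Then $eA^G$ is a prime ideal of $A^G$; that is, $A^G/eA^G$ is an integral domain.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\Omega$ be infinite, let $G\le\operatorname{Sym}(\Omega)$ be arbitrary and let $\mathbb F$ be any field. Then $eA^G$ is a prime ideal of $A^G$ if and only if $\operatorname{char}\mathbb F=0$ and $G$ has no finite orbits.
\end{theorem}

Behind Theorem~\ref{thm:main} is a statement about $A$ in which no group appears. For $S'\subseteq S$, restriction of functions to the subsets of $S'$ is a surjective graded homomorphism $A(S)\to A(S')$, $f\mapsto f|_{S'}$. For infinite $S$ put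
\[
J(S)=\{f\in A(S): f|_{S\setminus T}=0\text{ for some finite }T\subseteq S\}.
\]
As a directed union of kernels of graded homomorphisms, $J(S)$ is a graded ideal, and $J(S)\cap V_0(S)=0$.

\begin{theorem}\label{thm:free}
Let $\Omega_1\subseteq\Omega$ be infinite, and let $\lambda\in V_1$ be nonzero exactly on $\Omega_1$. Then $J(\Omega)$ and $\lambda A+J(\Omega)$ are prime ideals of $A$.
\end{theorem}

The summand $J(\Omega)$ cannot be dropped: the indicator function of a single point has square zero by \eqref{eq:power}, but it is not a scalar multiple of $\lambda$, so $\lambda A$ is not prime in $A$.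

\begin{theorem}\label{thm:linear}
If $G$ has no finite orbits, then $A^G\cap J(\Omega)=0$, and $A^G\cap(\lambda A+J(\Omega))=\lambda A^G$ for every nonzero $\lambda\in V_1^G$. Hence $A^G$ is an integral domain, and every nonzero $\lambda\in V_1^G$ is a prime element of $A^G$.
\end{theorem}

Theorem~\ref{thm:main} is the case $\lambda=e$. That $A^G$ is an integral domain is a theorem of Pouzet, and the primality of $J(\Omega)$ is a qualitative form of a theorem of Pouzet; the proofs given here are self-contained.

\begin{corollary}\label{cor:growth}
Let $G$ have no finite orbits, and suppose that the number $\nu_n$ of $G$-orbits on $\binom\Omega n$ is finite for all $n$. Put $\mu_n=\nu_n-\nu_{n-1}$, with $\nu_{-1}=0$. If $\mu_m,\mu_n\ge1$, then $\mu_{m+n}\ge\mu_m+\mu_n-1$.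
\end{corollary}

Equality can hold: in Example~\ref{ex:young} with three infinite parts, $\mu_n=n+1$.

Section~\ref{sec:one} carries out the argument for two factors of degree one and isolates its three ingredients, which are established in Sections~\ref{sec:domain}, \ref{sec:member} and~\ref{sec:subst}. The group returns in Section~\ref{sec:group}. We use one standard fact on graded rings: if $B=\bigoplus_{n\ge0}B_n$ is commutative with $1\ne0$ and products of nonzero homogeneous elements are nonzero, then $B$ is a domain, because the top-degree component of a product is the product of the top-degree components. Applied to quotients, this says that a proper graded ideal $I$ is prime as soon as $fg\notin I$ for all homogeneous $f,g\notin I$.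

\section{Two factors of degree one}\label{sec:one}

The hypothesis on orbits enters through a single consequence: finite sets can be moved off finite sets.

\begin{lemma}[Neumann's separation lemma]\label{lem:sep}
If $G$ has no finite orbits on $\Omega$ and $\Gamma,T\subseteq\Omega$ are finite, then there is $\gamma\in G$ with $\gamma\Gamma\cap T=\emptyset$.
\end{lemma}

\begin{proof}
Otherwise $G$ is the union of the finitely many sets $\{\gamma\in G:\gamma x=y\}$ with $x\in\Gamma$, $y\in T$. Each of them is empty or a coset of the stabilizer $G_x$, whose index is the size of the orbit of $x$ and hence infinite. This contradicts B.~H.~Neumann's theorem \cite{neumann}: if a group is a finite union of cosets of subgroups, then one of these subgroups has finite index.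
\end{proof}

Let $G$ have no finite orbits, let $f,g\in V_1^G$, and suppose that $fg=eh$ for some $h\in V_1$. We show that $f$ or $g$ is constant, that is, a multiple of $e$. The function $h$ is unknown, so we look for linear relations among the values of $eh$ that hold for every $h$. Since $(eh)(\{x,y\})=h(x)+h(y)$, the alternating sum
\[
u(\{a,c\})-u(\{a,d\})-u(\{b,c\})+u(\{b,d\})\qquad(a,b,c,d\text{ distinct})
\]
vanishes for $u=eh$. For $u=fg$ we have $u(\{x,y\})=f(x)g(y)+g(x)f(y)$, and the alternating sum equals
\[
\bigl(f(a)-f(b)\bigr)\bigl(g(c)-g(d)\bigr)+\bigl(g(a)-g(b)\bigr)\bigl(f(c)-f(d)\bigr).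
\]
For an ordered pair $p=(a,b)$ of distinct points put $\bar f(p)=f(a)-f(b)$ and $\bar g(p)=g(a)-g(b)$. We have found that
\begin{equation}\label{eq:one}
\bar f(p)\,\bar g(q)+\bar g(p)\,\bar f(q)=0\qquad\text{for all disjoint pairs }p,q.
\end{equation}
Suppose that neither function is constant, say $\bar f(p)=\alpha\neq0$ and $\bar g(q)=\beta\ne0$. By Lemma~\ref{lem:sep}, $p$ has a translate $p'$ disjoint from $p$, and $\bar f,\bar g$ take the same values at $p'$ as at $p$. So \eqref{eq:one} gives $2\alpha\,\bar g(p)=0$, that is, $\bar g(p)=0$. Now apply \eqref{eq:one} to $p$ and a translate of $q$ disjoint from $p$: it gives $\alpha\beta=0$, a contradiction.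

The point to notice is the shape of \eqref{eq:one}. If $P$ is a set of pairwise disjoint pairs, then $\bar f,\bar g\in V_1(P)$, and \eqref{eq:one} says that $\bar f\bar g=0$ in the algebra $A(P)$. Passing from points to differences of points has preserved the product and killed $e$. In general degree three things have to be proved.
\begin{enumerate}
\item[(i)] Alternating sums, that is, evaluations on products $\prod_i(a_i-b_i)$, detect all functions that are not multiples of $e$ (Section~\ref{sec:member}).
\item[(ii)] Evaluation on such products is an algebra homomorphism $A(\Omega)\to A(P)$ (Section~\ref{sec:subst}).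
\item[(iii)] The images of $f$ and $g$ in $A(P)$ have nonzero product. The group does not act on $P$, and $A(P)$ has zero-divisors. What we can arrange is that each image is nonzero on infinitely many pairwise disjoint sets, and this turns out to suffice (Section~\ref{sec:domain}).
\end{enumerate}

\section{The quotient by $J(S)$ is a domain}\label{sec:domain}

Throughout this section $S$ is an infinite set. The \emph{support} $\operatorname{supp}f$ of $f\in V_n(S)$ is the family of $n$-sets on which $f$ is nonzero. A \emph{transversal} of a family of sets is a set that meets every member. For $n\ge1$, a function $f\in V_n(S)$ lies in $J(S)$ if and only if $\operatorname{supp}f$ has a finite transversal. A family with no finite transversal has a member avoiding any given finite set, and a family containing infinitely many pairwise disjoint sets has no finite transversal.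

Put $R(S)=A(S)/J(S)$, a graded ring with $R_0=\mathbb F$. If $S'$ is cofinite in $S$, the preimage of $J(S')$ under restriction is $J(S)$, so restriction induces an isomorphism $R(S)\cong R(S')$, and we identify these rings. Thus every $f\in A(S')$ with $S'$ cofinite in $S$ has a class $[f]\in R(S)$, which is unchanged by restriction to a smaller cofinite set.

\begin{proposition}\label{prop:domain}
The ring $R(S)=A(S)/J(S)$ is an integral domain.
\end{proposition}

The difficulty is cancellation. A value of $fg$ is a sum of many terms, and nonzero terms can cancel: if $\delta_a,\delta_b$ are indicator functions of points, then $(\delta_a+\delta_b)(\delta_a-\delta_b)$ takes the value $-1+1=0$ at $\{a,b\}$. We control cancellation by induction on the degree, and the tool for lowering the degree is to fix some of the points.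

\subsection*{Fixing points}
For $f\in V_n(S)$ and finite $X\subseteq S$ define $f_X\in V_{n-|X|}(S\setminus X)$ by $f_X(Y)=f(X\cup Y)$, with $f_X=0$ if $|X|>n$. We write $f_x$ for $f_{\{x\}}$. If $f$ is viewed as the formal sum $\sum_Xf(X)\prod_{x\in X}t_x$ in commuting variables with $t_x^2=0$, then $f=f|_{S\setminus\{x\}}+t_xf_x$, so $f_x$ behaves like a partial derivative. The product rule reads
\begin{equation}\label{eq:leibniz}
\bigl(f^{(1)}\cdots f^{(N)}\bigr)_X=\sum_{X=U_1\sqcup\dots\sqcup U_N}f^{(1)}_{U_1}\cdots f^{(N)}_{U_N}\qquad\text{on }S\setminus X,
\end{equation}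
where the $f^{(j)}$ are homogeneous, the sum is over ordered partitions of $X$ into possibly empty parts, and all factors are restricted to $S\setminus X$. Indeed, the value of the left side at $Y$ is a sum over ordered partitions $(B_1,\dots,B_N)$ of $X\cup Y$; group the terms by $U_j=B_j\cap X$ and use $f^{(j)}(B_j)=f^{(j)}_{U_j}(B_j\cap Y)$.

The class $[f_X]$ depends on $f$ and not only on $[f]$. For example, the indicator function $f$ of the $2$-sets containing a point $x$ lies in $J(S)$, while $f_x$ is the constant $1$. We therefore always pass to a cofinite set on which a relation holds exactly before applying \eqref{eq:leibniz}.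

\subsection*{From zero-divisors to nilpotents}
If $fg=0$ and $g$ has degree one, then \eqref{eq:leibniz} gives $f_xg+g(x)f=0$ on $S\setminus\{x\}$, and multiplying by $f$ removes the first term: $g(x)f^2=0$. Iterating this step strips $g$ down to a scalar.

\begin{lemma}\label{lem:zd}
\begin{enumerate}
\item[(a)] Let $f\in V_m(S)$ and $g\in V_n(S)$ with $fg=0$. Then $g(B)f^{n+1}=0$ on $S\setminus B$ for every $B\in\binom Sn$.
\item[(b)] If $u\in R_m$, $v\in R_n$, $uv=0$ and $v\ne0$, then $u^{n+1}=0$.
\item[(c)] If a product of homogeneous elements of $R(S)$ is nilpotent, then one of the factors is nilpotent.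
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B=\{x_1,\dots,x_n\}$ and $B_k=\{x_1,\dots,x_k\}$. We show by induction on $k$ that $f^{k+1}g_{B_k}=0$ on $S\setminus B_k$. The case $k=0$ is the hypothesis. Given the statement for some $k<n$, apply \eqref{eq:leibniz} on $S\setminus B_k$ with the one-point set $\{x\}$, $x=x_{k+1}$:
\[
(k+1)f^kf_x\,g_{B_k}+f^{k+1}g_{B_{k+1}}=0\qquad\text{on }S\setminus B_{k+1}.
\]
Multiply by $f$. The first term becomes $(k+1)f_x\cdot f^{k+1}g_{B_k}=0$, so $f^{k+2}g_{B_{k+1}}=0$. For $k=n$, $g_B$ is the scalar $g(B)$.

(b) Choose representatives $f,g$ of $u,v$ and a cofinite $S'\subseteq S$ on which $fg=0$. Since $v\ne0$, there is $B\in\binom{S'}n$ with $g(B)\neq0$. By (a), $f^{n+1}=0$ on $S'\setminus B$.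

(c) By induction on the number of factors it suffices to treat a product $uv$. If $u^Nv^N=0$, then either $v^N=0$ or, by (b), $u^N$ is nilpotent.
\end{proof}

\subsection*{No nilpotents}
It remains to exclude nilpotent elements. In degree one this is \eqref{eq:power}: if $\lambda\in V_1(S)$ has infinite support, then $\lambda^N$ is nonzero on every $N$-subset of that support, so $[\lambda]^N\ne0$.

The first case with cancellation is $f\in V_2(S)$ with $f^2=0$ and $[f]\neq0$. Regard $\operatorname{supp}f$ as the edge set of a graph; no finite set of vertices meets all edges, and $[f_x]\neq0$ means that $x$ has infinite degree. If only finitely many vertices have infinite degree, delete them, take an edge $\{a,b\}$, and take an edge $\{c,d\}$ avoiding $a$, $b$ and their finitely many neighbors. Of the three partitions of $\{a,b,c,d\}$ into two pairs only one consists of edges, so $f^2(\{a,b,c,d\})=2f(\{a,b\})f(\{c,d\})\ne0$, a contradiction. Otherwise let $x\neq y$ have infinite degree. Now edges cannot be isolated, so we lower the degree: \eqref{eq:leibniz} gives $2f_xf_y+2f(\{x,y\})f=0$ on $S\setminus\{x,y\}$. Hence $[f_x][f_y]$ is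 a multiple of $[f]$ and so nilpotent, and by Lemma~\ref{lem:zd}(c) one of the nonzero degree-one classes $[f_x],[f_y]$ is nilpotent, again a contradiction.

The general proof interpolates between these cases. One finds the least size $k$ such that there are ``many'' $k$-sets $X$ with $[f_X]\ne0$ (above, $k=2$ and $k=1$), isolates $N$ such sets as in the first case, and lowers the degree as in the second.

\begin{lemma}\label{lem:nil}
The ring $R(S)$ has no nonzero homogeneous nilpotent element.
\end{lemma}

\begin{proof}
Suppose it has one, and let $u\in R_m$ be one of minimal degree. Then $m\ge1$, since $R_0=\mathbb F$. Choose $N\ge1$ with $u^N=0$. After replacing $S$ by a cofinite subset, $u=[f]$ with $f\in V_m(S)$ and $f^N=0$.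

\emph{Choice of $k$.} For $1\le i\le m$ let $\mathcal X_i=\{X\in\binom Si:[f_X]\ne0\}$. The family $\mathcal X_m=\operatorname{supp}f$ has no finite transversal, because $[f]\ne0$. Let $k\ge1$ be minimal such that $\mathcal X_k$ has no finite transversal. Delete from $S$ finite transversals of $\mathcal X_1,\dots,\mathcal X_{k-1}$. This does not change the classes $[f_X]$ for $X$ in the remaining set, which we again call $S$. Still $f^N=0$ and $[f]=u$, the family $\mathcal X_k$ (now consisting of the members contained in the new $S$) still has no finite transversal, and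
\begin{equation}\label{eq:small}
[f_Z]=0\qquad\text{whenever }Z\subseteq S\text{ and }1\le|Z|<k.
\end{equation}
For each such $Z$ fix a finite set $T_Z$ such that $f_Z=0$ on $S\setminus(Z\cup T_Z)$. The set $T_Z$ plays the role of the neighborhood in the graph case.

\emph{Choice of $X$.} Choose $X_1,\dots,X_N\in\mathcal X_k$ successively so that $X_{j}$ is disjoint from $X_1\cup\dots\cup X_{j-1}$ and from all $T_Z$ with $Z\subseteq X_1\cup\dots\cup X_{j-1}$, $1\le|Z|<k$. At each step only finitely many points must be avoided, so this is possible. Put $X=X_1\cup\dots\cup X_N$, a set of size $kN$.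

\emph{Claim: if $U\in\binom Xk$ is not one of the $X_i$, then $[f_U]=0$.} Let $j$ be maximal with $W:=U\cap X_j\ne\emptyset$ and put $Z=U\setminus W\subseteq X_1\cup\dots\cup X_{j-1}$. Since $|U|=|X_j|$ and $U\ne X_j$, the set $Z$ is nonempty, so $1\le|Z|<k$. By the choice of $X_j$ we have $W\cap T_Z=\emptyset$. If $Y\subseteq S\setminus(U\cup T_Z)$ has size $m-k$, then $W\cup Y$ avoids $Z\cup T_Z$, so $f_U(Y)=f_Z(W\cup Y)=0$. This proves the claim.

\emph{Conclusion.} Apply \eqref{eq:leibniz} to $f^N=0$ and pass to classes:
\[
\sum_{X=U_1\sqcup\dots\sqcup U_N}[f_{U_1}]\cdots[f_{U_N}]=0 .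
\]
Terms with $1\le|U_j|<k$ for some $j$ vanish by \eqref{eq:small}. Terms with some $U_j=\emptyset$ are multiples of $[f_\emptyset]=u$. In the remaining terms all $|U_j|\ge k$, and the sizes add up to $kN$, so all $|U_j|=k$. By the claim such a term vanishes unless $(U_1,\dots,U_N)$ is a permutation of $(X_1,\dots,X_N)$, so these terms add up to $N!\prod_i[f_{X_i}]$. Therefore $N!\prod_i[f_{X_i}]$ is a multiple of $u$, hence nilpotent. Since $\operatorname{char}\mathbb F=0$, the product $\prod_i[f_{X_i}]$ is nilpotent, and by Lemma~\ref{lem:zd}(c) some $[f_{X_i}]$ is nilpotent. It is nonzero because $X_i\in\mathcal X_k$, and its degree is $m-k<m$. This contradicts the minimality of $m$.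
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:domain}]
If $u,v\in R(S)$ are nonzero and homogeneous with $uv=0$, then $u$ is nilpotent by Lemma~\ref{lem:zd}(b), contrary to Lemma~\ref{lem:nil}. Since $R_0=\mathbb F$, the graded ring $R(S)$ is a domain.
\end{proof}

Lemma~\ref{lem:zd}(a) also shows that division by a linear element is unique and respects invariance.

\begin{lemma}\label{lem:inj}
Let $\lambda\in V_1(\Omega)$ have infinite support. Then multiplication by $\lambda$ is injective on $A$. If $G\le\operatorname{Sym}(\Omega)$ is any group that fixes $\lambda$, then $\lambda A\cap A^G=\lambda A^G$.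
\end{lemma}

\begin{proof}
It suffices to consider $h\in V_r$ with $\lambda h=0$. For $B\in\binom\Omega r$, Lemma~\ref{lem:zd}(a) gives $h(B)\lambda^{r+1}=0$ on $\Omega\setminus B$. By \eqref{eq:power}, $\lambda^{r+1}$ is nonzero on an $(r+1)$-subset of $\operatorname{supp}\lambda$ avoiding $B$, so $h(B)=0$. If $\lambda h\in A^G$ and $\gamma\in G$, then $\lambda h^\gamma=(\lambda h)^\gamma=\lambda h$, so $h^\gamma=h$.
\end{proof}

\section{Recognizing multiples of a linear element}\label{sec:member}

To decide whether $f$ is a multiple of $e$ we pass to the predual. Let $M_n(S)$ be the vector space with basis $\binom Sn$, and $M_{-1}(S)=0$. A function on the basis extends uniquely to a linear form, so $V_n(S)=M_n(S)^*$. The \emph{point set} of $w\in M_n(S)$ is the finite union of the $n$-sets that occur in $w$ with nonzero coefficient. For elements $w,w'$ with disjoint point sets, $w\cdot w'$ denotes the bilinear extension of $X\cdot Y=X\cup Y$, the empty product is $\emptyset\in M_0(S)$, and a point $a$ stands for $\{a\}\in M_1(S)$. Thus the alternating sum of Section~\ref{sec:one} is $u\bigl((a-b)(c-d)\bigr)$.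

Define $\partial:M_n(S)\to M_{n-1}(S)$ by $\partial X=\sum_{x\in X}X\setminus\{x\}$. Then $(eh)(X)=h(\partial X)$, so multiplication by $e$ is the transpose of $\partial$. For any linear map $D:M\to M'$, in any dimension,
\begin{equation}\label{eq:dual}
\{h\circ D:h\in M'^*\}=\{f\in M^*:f|_{\ker D}=0\},
\end{equation}
because a form vanishing on $\ker D$ induces a form on the image of $D$, which extends to $M'$. So we need a spanning set of $\ker\partial$.

For $n=1$, an element $w=\sum_aw_a\,a$ lies in $\ker\partial$ when $\sum_aw_a=0$, and then $w=\sum_aw_a(a-y)$ for a new point $y$. For $n=2$ two new points are needed, and a basis element $\{a,b\}$ can be matched with them in two ways. The average over both,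
\[
\tfrac12\bigl((a-y_1)(b-y_2)+(a-y_2)(b-y_1)\bigr)=ab-\tfrac12(a+b)(y_1+y_2)+y_1y_2,
\]
has the advantage that the coefficient of $a$ does not depend on its partner $b$. The correction terms then cancel when we sum against an element of $\ker\partial$.

\begin{lemma}\label{lem:ker}
Let $S$ be infinite. The kernel of $\partial$ on $M_n(S)$ is spanned by the elements $\prod_{i=1}^n(a_i-b_i)$ with $a_1,\dots,a_n,b_1,\dots,b_n\in S$ distinct.
\end{lemma}

\begin{proof}
For disjoint $X,Y$ the definition gives $\partial(X\cdot Y)=\partial X\cdot Y+X\cdot\partial Y$, and $\partial(a-b)=\emptyset-\emptyset=0$. So the listed elements lie in $\ker\partial$.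

Conversely let $w=\sum_Xw_XX\in\ker\partial$. Since $S$ is infinite, there are distinct points $y_1,\dots,y_n$ outside the point set of $w$. For $X=\{a_1,\dots,a_n\}$ with $w_X\neq0$ put
\[
p_X=\frac1{n!}\sum_{\sigma\in S_n}\prod_{i=1}^n\bigl(a_i-y_{\sigma(i)}\bigr).
\]
Expand each product according to the set $Q\subseteq X$ of points $a_i$ that are kept. The term for $Q$ is $(-1)^{n-|Q|}\,Q\cdot\{y_{\sigma(i)}:a_i\notin Q\}$, and each $(n-|Q|)$-subset of $\{y_1,\dots,y_n\}$ arises here from exactly $|Q|!\,(n-|Q|)!$ permutations $\sigma$. With $E_r$ the sum of all $r$-subsets of $\{y_1,\dots,y_n\}$, this gives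
\[
p_X=\sum_{Q\subseteq X}(-1)^{n-|Q|}\binom n{|Q|}^{-1}Q\cdot E_{n-|Q|},
\]
and therefore
\[
\sum_Xw_X\,p_X=\sum_Q(-1)^{n-|Q|}\binom n{|Q|}^{-1}\Bigl(\sum_{X\supseteq Q}w_X\Bigr)\,Q\cdot E_{n-|Q|}.
\]
Let $|Q|=s<n$. The points of $X\setminus Q$ can be removed from $X$ in $(n-s)!$ orders, so the coefficient of $Q$ in $\partial^{\,n-s}w=0$ is $(n-s)!\sum_{X\supseteq Q}w_X$. In characteristic zero, $\sum_{X\supseteq Q}w_X=0$. Only the terms with $|Q|=n$ remain, and they add up to $w$. Thus $w=\sum_Xw_Xp_X$ lies in the span of the listed elements.
\end{proof}

To treat all linear elements at once, we replace $e$ by the indicator function of an infinite subset. A reader interested only in Theorem~\ref{thm:main} may take $S_0=\emptyset$ and $\varepsilon=e$ from here on. Let $S=S_0\sqcup S_1$. A \emph{test element} of degree $n$ over $S$ is an element of $M_n(S)$ of the form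
\begin{equation}\label{eq:test}
Y\cdot\prod_{i=1}^{n-|Y|}(a_i-b_i),\qquad Y\subseteq S_0,\quad |Y|\le n,\quad a_i,b_i\in S_1\text{ distinct}.
\end{equation}
It is a product of $n$ elements of $M_1(S)$ with disjoint point sets, its \emph{factors}: the points of $Y$ and the differences $a_i-b_i$. The indicator function of $S_1$ vanishes on each factor.

\begin{proposition}\label{prop:member}
Let $S=S_0\sqcup S_1$ with $S_1$ infinite, and let $\varepsilon\in V_1(S)$ be the indicator function of $S_1$. Then $f\in V_n(S)$ lies in $\varepsilon A(S)$ if and only if $f$ vanishes on all test elements of degree $n$ over $S$.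
\end{proposition}

\begin{proof}
We have $(\varepsilon h)(X)=h(\partial_1X)$ with $\partial_1X=\sum_{x\in X\cap S_1}X\setminus\{x\}$. By \eqref{eq:dual}, $f\in\varepsilon A(S)$ if and only if $f$ vanishes on $\ker\partial_1$. Sorting $n$-sets by their intersection with $S_0$, we write $w\in M_n(S)$ uniquely as a finite sum $w=\sum_{Y\subseteq S_0}Y\cdot w_Y$ with $w_Y\in M_{n-|Y|}(S_1)$. Then $\partial_1w=\sum_YY\cdot\partial w_Y$, and by the same uniqueness in degree $n-1$, $\partial_1w=0$ if and only if $\partial w_Y=0$ for all $Y$. Lemma~\ref{lem:ker} for $S_1$ shows that $\ker\partial_1$ is spanned by the test elements.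
\end{proof}

A general linear element differs from the indicator function of its support by an automorphism.

\begin{lemma}\label{lem:scale}
Let $\lambda\in V_1(\Omega)$ be nonzero exactly on $\Omega_1$, and let $\varepsilon$ be the indicator function of $\Omega_1$. The map $\theta(f)(X)=f(X)\prod_{x\in X\cap\Omega_1}\lambda(x)$ defines a graded automorphism of $A$ with $\theta(\varepsilon)=\lambda$ and $\theta(J(\Omega))=J(\Omega)$. If $G$ fixes $\lambda$, then $G$ fixes $\varepsilon$ and $\theta(A^G)=A^G$.
\end{lemma}

\begin{proof}
The weight $\rho(X)=\prod_{x\in X\cap\Omega_1}\lambda(x)$ is nowhere zero and satisfies $\rho(X)=\rho(Y)\rho(X\setminus Y)$ for $Y\subseteq X$. So $\theta$ is bijective, multiplicative and preserves supports. If $G$ fixes $\lambda$, then $\Omega_1$ and $\rho$ are $G$-invariant.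
\end{proof}

\section{Substitution and the group-free theorem}\label{sec:subst}

The map $f\mapsto\bar f$ of Section~\ref{sec:one} extends to all degrees. Only the disjointness of the pairs matters, so we allow arbitrary elements of $M_1$ in their place.

\begin{lemma}\label{lem:hom}
Let $P$ be an infinite set and let $(v_p)_{p\in P}$ be elements of $M_1(\Omega)$ with pairwise disjoint point sets. For $f\in V_m(\Omega)$ define $\varphi(f)\in V_m(P)$ by
\[
\varphi(f)(I)=f\Bigl(\prod_{p\in I}v_p\Bigr),\qquad I\in\tbinom Pm .
\]
Then $\varphi:A(\Omega)\to A(P)$ is a graded algebra homomorphism, and $\varphi(J(\Omega))\subseteq J(P)$.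
\end{lemma}

\begin{proof}
The map $\varphi$ is linear and is the identity on $V_0=\mathbb F$. Write $v_p=\sum_{x\in D_p}c_x\,x$, where $D_p$ is the point set of $v_p$. For finite $K\subseteq P$ call a map $s:K\to\Omega$ with $s(p)\in D_p$ for all $p$ a \emph{selection} on $K$, and put $c(s)=\prod_{p\in K}c_{s(p)}$. Selections are injective because the $D_p$ are disjoint, and $\prod_{p\in K}v_p=\sum_sc(s)\,s(K)$. Let $f\in V_m$, $g\in V_n$ and $|K|=m+n$. The $m$-subsets of $s(K)$ are the sets $s(I)$ with $I\in\binom Km$, so
\[
\varphi(fg)(K)=\sum_{I\in\binom Km}\ \sum_sc(s)\,f\bigl(s(I)\bigr)\,g\bigl(s(K\setminus I)\bigr).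
\]
For fixed $I$, a selection $s$ on $K$ is a pair of selections $s'$ on $I$ and $s''$ on $K\setminus I$, with $c(s)=c(s')c(s'')$. The inner sum is therefore $\varphi(f)(I)\,\varphi(g)(K\setminus I)$, and $\varphi(fg)=\varphi(f)\varphi(g)$.

If $f$ vanishes on $\Omega\setminus T$ with $T$ finite, then $T'=\{p\in P:D_p\cap T\ne\emptyset\}$ is finite by disjointness, and $\varphi(f)$ vanishes on $P\setminus T'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}]
The ideal $J(\Omega)$ is prime by Proposition~\ref{prop:domain}. By Lemma~\ref{lem:scale}, $\theta$ maps $\varepsilon A+J(\Omega)$ onto $\lambda A+J(\Omega)$, so we may assume that $\lambda=\varepsilon$ is the indicator function of $\Omega_1$. Put $\Omega_0=\Omega\setminus\Omega_1$ and $L=\varepsilon A+J(\Omega)$. The ideal $L$ is graded and is zero in degree $0$, hence proper. Let $f\in V_m$ and $g\in V_n$ lie outside $L$; we must show that $fg\notin L$. If $m=0$ or $n=0$, one factor is a nonzero scalar and we are done. Let $m,n\ge1$.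

The role of $J(\Omega)$ is that $f\notin L$ is witnessed outside every finite set. Let $T\subseteq\Omega$ be finite. Then $f|_{\Omega\setminus T}\notin\varepsilon A(\Omega\setminus T)$: if $f|_{\Omega\setminus T}=\varepsilon h'$ and $h\in A$ is any extension of $h'$, then $f-\varepsilon h\in J(\Omega)$ and $f\in L$. As $\Omega_1\setminus T$ is infinite, Proposition~\ref{prop:member} for $S=\Omega\setminus T$ gives a test element avoiding $T$ on which $f$ is nonzero. The same holds for $g$. Choosing alternately for $f$ and $g$, each time avoiding all points used before, we obtain test elements $w_1,w_1',w_2,w_2',\dots$ with pairwise disjoint point sets and $f(w_k)\ne0$, $g(w'_k)\ne0$ for all $k$.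

Let $(v_p)_{p\in P}$ be the family of all factors of all $w_k$ and $w'_k$. The set $P$ is infinite since $m,n\geq1$, and the point sets of the $v_p$ are pairwise disjoint. Let $\varphi$ be as in Lemma~\ref{lem:hom}. Since $\varepsilon$ vanishes on every factor, $\varphi(\varepsilon)=0$, and so $\varphi(L)\subseteq J(P)$. Let $I_k\in\binom Pm$ index the factors of $w_k$. The sets $I_k$ are pairwise disjoint and $\varphi(f)(I_k)=f(w_k)\ne0$, so $\operatorname{supp}\varphi(f)$ has no finite transversal and $\varphi(f)\notin J(P)$. The elements $w'_k$ show in the same way that $\varphi(g)\notin J(P)$. By Proposition~\ref{prop:domain} for $S=P$, $\varphi(fg)=\varphi(f)\varphi(g)\notin J(P)$. Hence $fg\notin L$.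
\end{proof}

\section{Groups with no finite orbits}\label{sec:group}

An invariant function cannot see a finite set $T$, because whatever it is evaluated on can be moved off $T$. This lets us remove $J(\Omega)$ from Theorem~\ref{thm:free}.

\begin{proof}[Proof of Theorems~\ref{thm:linear} and~\ref{thm:main}]
All subspaces in the statement are graded, so we argue with homogeneous elements; in degree $0$ both $J(\Omega)$ and $\lambda A+J(\Omega)$ are zero.

Let $f\in V_m^G$ with $m\geq1$ and $f(X)\neq0$, and let $T$ be finite. Lemma~\ref{lem:sep} gives $\gamma\in G$ with $\gamma X\cap T=\emptyset$, and $f(\gamma X)=f(X)\ne0$. So $f|_{\Omega\setminus T}\neq0$ for every finite $T$, that is, $f\notin J(\Omega)$. Hence $A^G\cap J(\Omega)=0$, and $A^G$ embeds in the domain $R(\Omega)$.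

Let $0\ne\lambda\in V_1^G$. The set $\Omega_1$ on which $\lambda$ is nonzero is a nonempty union of orbits, hence infinite. By Lemma~\ref{lem:scale} we may assume that $\lambda=\varepsilon$ is the indicator function of $\Omega_1$; put $\Omega_0=\Omega\setminus\Omega_1$. The inclusion $\varepsilon A^G\subseteq A^G\cap(\varepsilon A+J(\Omega))$ holds trivially. For the converse let $f\in V_m^G$ lie in $\varepsilon A+J(\Omega)$. For some finite $T$ we have $f|_{\Omega\setminus T}\in\varepsilon A(\Omega\setminus T)$, so by Proposition~\ref{prop:member} $f$ vanishes on all test elements avoiding $T$. Let $w$ be any test element of degree $m$ over $\Omega$. By Lemma~\ref{lem:sep}, applied to the point set of $w$, some translate $\gamma w$ avoids $T$. It is again of the form \eqref{eq:test}, since $\Omega_0$ and $\Omega_1$ are $G$-invariant, and $f(w)=f(\gamma w)=0$. By Proposition~\ref{prop:member} for $S=\Omega$ we get $f\in\varepsilon A$, and by Lemma~\ref{lem:inj}, $f\in\varepsilon A^G$.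

Thus $\lambda A^G$ is the kernel of the homomorphism $A^G\to A/(\lambda A+J(\Omega))$, whose target is a domain by Theorem~\ref{thm:free}. So $\lambda A^G$ is a prime ideal of $A^G$, which proves Theorem~\ref{thm:linear}. Taking $\lambda=e$ gives Theorem~\ref{thm:main}.
\end{proof}

\section{Both hypotheses are necessary}\label{sec:class}

In the proof of Theorem~\ref{thm:main} the condition on orbits was used only through Lemma~\ref{lem:sep}. Characteristic zero was used to cancel factorials in Lemmas~\ref{lem:nil}, \ref{lem:inj} and~\ref{lem:ker}. In characteristic $p>0$, formula \eqref{eq:power} shows that $f^p=0$ for every homogeneous $f$ of positive degree. This includes $e$ itself, which does not prevent $eA^G$ from being prime; we need an invariant of positive degree outside $eA^G$. The invariants available for every $G$ are the constant functions $c_n\in V_n$ with value $1$. Counting the points of an $n$-set gives $ec_{n-1}=nc_n$, so $c_n\in eA^G$ for $1\le n<p$, and the first candidate is $c_p$.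

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\operatorname{char}\mathbb F=0$ and $G$ has no finite orbits, apply Theorem~\ref{thm:main}. In the other cases we exhibit a nilpotent element of $A^G$ outside $eA^G$; then $A^G/eA^G$ is not a domain.

Suppose that $G$ has a finite orbit $O$, with $\mathbb F$ arbitrary, and let $\delta\in V_1^G$ be the indicator function of $O$. By \eqref{eq:power}, the value of $\delta^{|O|+1}$ at $X$ is $(|O|+1)!\prod_{x\in X}\delta(x)$, which is $0$ since $X\not\subseteq O$. On the other hand $eA^G\cap V_1=\mathbb Fe$, and $\delta$ is not constant because $\emptyset\neq O\ne\Omega$.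

Suppose that $\operatorname{char}\mathbb F=p>0$, with $G$ arbitrary. Then $c_p\in V_p^G$ and $c_p^{\,p}=0$. Let $w\in M_p(\Omega)$ be the sum of all $p$-subsets of a fixed $(2p-1)$-set. Each $(p-1)$-subset of that set lies in exactly $p$ of them, so $\partial w=0$. Every element $eh$ with $h\in V_{p-1}$ satisfies $(eh)(w)=h(\partial w)=0$, whereas
\[
c_p(w)=\binom{2p-1}{p}=\prod_{i=1}^{p-1}\frac{p+i}{i}\equiv1\pmod p .
\]
So $c_p\notin eA$, and in particular $c_p\notin eA^G$.
\end{proof}

The same function shows that Lemma~\ref{lem:ker} fails in characteristic $p$: $c_p$ takes the value $(1-1)^p=0$ on every product of $p$ differences, but not on $w\in\ker\partial$.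

\section{Growth of the orbit numbers}\label{sec:growth}

The inequality comes from a dimension count for a multiplication map without zero-divisors. We use two textbook facts over $\mathbb C$. If $U,W$ are vector spaces of finite dimensions $r,s\ge1$, the nonzero pure tensors $u\otimes w$ form, up to scalars, the Segre variety in $\mathbb P(U\otimes W)=\mathbb P^{rs-1}$; it is irreducible, closed and isomorphic to $\mathbb P^{r-1}\times\mathbb P^{s-1}$, so it has dimension $r+s-2$. The projective dimension theorem says that two irreducible closed subvarieties of $\mathbb P^N$ meet if their dimensions add up to at least $N$.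

\begin{proof}[Proof of Corollary~\ref{cor:growth}]
The numbers $\nu_n$ do not depend on the field, so take $\mathbb F=\mathbb C$ and $B=A^G/eA^G$. By Lemma~\ref{lem:inj}, multiplication by $e$ maps $V_{k-1}^G$ injectively into $V_k^G$, so $\dim B_k=\nu_k-\nu_{k-1}=\mu_k$. Put $r=\mu_m\ge1$ and $s=\mu_n\ge1$, and let $K$ be the kernel of the multiplication map $B_m\otimes B_n\to B_{m+n}$. We claim that
\[
\dim K\le rs-(r+s-1).
\]
If $K=0$ this holds because the right side is $(r-1)(s-1)\geq0$. Let $K\neq0$. By Theorem~\ref{thm:main}, $B$ is a domain, so $K$ contains no nonzero pure tensor, and the linear subspace $\mathbb P(K)$ misses the Segre variety. Hence $(\dim K-1)+(r+s-2)\le rs-2$, which is the claim. Finally $\mu_{m+n}\ge rs-\dim K\ge r+s-1$.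
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Counting problems from infinite permutation groups},
\texttt{https://webspace.maths.qmul.ac.uk/p.j.cameron/csgnotes/ipgn.pdf}.

\bibitem{neumann}
B.~H.~Neumann, \emph{Groups covered by permutable subsets}, J. London Math. Soc. \textbf{29} (1954).

\end{thebibliography}
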